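# Bohr-topology embeddings of bounded abelian groups, and the subgroups they force

## 1. The embedding theorem and the ranks that control it

**Theorem 1.** Let $G$ be a bounded abelian group and $H$ any abelian group. If $G^\#$ embeds homeomorphically into $H^\#$ (or merely: some finite-to-one map $G\to H$ is Bohr-continuous at one point), then $G=G'\oplus G''$ with $G''$ finite and $G'$ isomorphic to a subgroup of $H$. In particular $G$ has a finite-index subgroup isomorphic to a subgroup of $H$.

Let us unpack the words. An abelian group $G$ is *bounded* if $nG=\{0\}$ for some integer $n\ge1$. Write $\mathbb T$ for the unit circle group with its usual topology. A homomorphism $G\to\mathbb T$ is called a character of $G$.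

**Definition (Bohr topology).** $G^\#$ is the group $G$ with the weakest topology that makes every character of $G$ continuous. A map $f:G\to H$ is Bohr-continuous at $x_0$ if $f:G^\#\to H^\#$ is continuous at $x_0$. We say that $G^\#$ embeds homeomorphically into $H^\#$ if some map $f:G\to H$ is a homeomorphism of $G^\#$ onto the subspace $f(G)$ of $H^\#$.

The map $f$ in this definition is not required to be a homomorphism. The question behind the theorem is: *if $G$ and $H$ are bounded and $G^\#$ embeds homeomorphically into $H^\#$, must $G$ contain a subgroup of finite index that is isomorphic to a subgroup of $H$?* It is taken from the document "Universidad Complutense De Madrid", http://www.mat.ucm.es/%7Epeinador/ElenaMartinPeinador/docs/Trabajo_Tesis_Dirigidas/TesisLLeo.pdf. Theorem 1 answers yes, and it asks less than the question does: $H$ is arbitrary, the map need only have finite fibres, and continuity is needed only at a single point.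

A purely topological hypothesis has to produce algebra. The algebra is carried by the following numbers. For $n\ge 1$ put $G[n]=\{x\in G: nx=0\}$.

**Definition (ranks).** For a prime $p$ and an integer $k\ge1$,
$$r_{p,k}(G)=\dim_{\mathbb F_p}p^{k-1}\big(G[p^k]\big).\tag{1}$$

The group $p^{k-1}(G[p^k])$ is killed by $p$, so it is a vector space over $\mathbb F_p$ and (1) makes sense. Suppose $G$ is a direct sum of finite cyclic groups of prime power order. Then $r_{p,k}(G)$ is the number of summands of order $p^j$ with $j\ge k$. Indeed, the construction commutes with direct sums, summands for other primes contribute nothing, and $p^{k-1}(\mathbb Z_{p^j}[p^k])$ has order $p$ if $j\ge k$ and is trivial if $j<k$. For example $\mathbb Z_4\oplus\mathbb Z_2$ has $r_{2,1}=2$, $r_{2,2}=1$, and all other ranks $0$. The definition also makes sense outside direct sums of finite cyclic groups: the Prüfer group $\mathbb Z(p^\infty)$ has $r_{p,k}=1$ for every $k$, and $\mathbb Z$ has all ranks $0$.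

Two monotonicities are immediate. Since $p^k(G[p^{k+1}])=p^{k-1}\big(p\,G[p^{k+1}]\big)\subseteq p^{k-1}(G[p^k])$, the rank $r_{p,k}(G)$ is nonincreasing in $k$. If $G\le H$ then $r_{p,k}(G)\le r_{p,k}(H)$.

The engine of the talk is an inequality between ranks.

**Theorem 2 (rank inequality).** Let $G,H$ be arbitrary abelian groups, $\mu$ an infinite regular cardinal, and $f:G\to H$ a map such that

* (a) $f:G^\#\to H^\#$ is continuous at some point;
* (b) $|f^{-1}(y)|<\mu$ for every $y\in H$.

Then for every prime $p$ and every $k\ge1$: if $r_{p,k}(G)\ge\mu$, then $r_{p,k}(G)\le r_{p,k}(H)$.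

For bounded $G$ this inequality is not only necessary but also sufficient.

**Theorem 3.** Let $G$ be bounded, $H$ any abelian group, $\mu$ an infinite regular cardinal. The following are equivalent:

1. some $f:G\to H$ is Bohr-continuous at one point and has all fibres of size $<\mu$;
2. for all $p,k$: if $r_{p,k}(G)\ge\mu$, then $r_{p,k}(G)\le r_{p,k}(H)$;
3. $G=G'\oplus G''$ with $|G''|<\mu$ and $G'$ isomorphic to a subgroup of $H$;
4. there is a homomorphism $G\to H$ with kernel of size $<\mu$.

**Theorem 4 (classification).** Let $G$ be infinite and bounded, $H$ any abelian group. The following are equivalent: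

* (A) $G^\#$ embeds homeomorphically in $H^\#$;
* (A′) $G^\#$ embeds homeomorphically as a closed subspace of $H^\#$;
* (B) there is a finite-to-one $f:G\to H$ that is Bohr-continuous at one point;
* (C) a finite-index subgroup of $G$ is isomorphic to a subgroup of $H$;
* (D) $r_{p,k}(G)\le r_{p,k}(H)$ whenever $r_{p,k}(G)$ is infinite.

If $G$ is finite, then $G^\#$ embeds in $H^\#$ if and only if $|G|\le|H|$.

Section 4 derives Theorems 1, 3 and 4 from Theorem 2 by algebra. Sections 5 to 10 prove Theorem 2.

## 2. Characters, Haar measure and Ramsey's theorem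

**Neighbourhoods.** A base of neighbourhoods of $0$ in $G^\#$ is given by the sets $\{x:|\xi_j(x)-1|<\delta,\ j=1,\dots,s\}$ with $\xi_1,\dots,\xi_s$ characters of $G$ and $\delta>0$. In particular every neighbourhood of $0$ contains $\bigcap_j\ker\xi_j$ for some finite set of characters. Translations are homeomorphisms of $G^\#$, and homomorphisms $G\to H$ are continuous $G^\#\to H^\#$, because a character of $H$ composed with a homomorphism is a character of $G$.

**Extension.** Since $\mathbb T$ is divisible, every character of a subgroup $G_0\le G$ extends to $G$. Hence the subspace topology that $G_0$ inherits from $G^\#$ is exactly $G_0^\#$. If $y\ne0$ then $\langle y\rangle$ has a character that is not $1$ at $y$, and it extends. So characters separate points and $G^\#$ is Hausdorff.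

**Closed and clopen subgroups.** If $K\le H$, the characters of $H/K$ separate points, so $K$ is the intersection of the kernels of the characters of $H$ that are trivial on $K$. Thus $K$ is closed in $H^\#$. If $K$ has finite index, then the finite group $H/K$ has only finitely many characters, each with finitely many values. So $K$ is a finite intersection of clopen kernels, and $K$ is clopen.

*Example.* Let $G=\mathbb Z_p^{(\omega)}$, the direct sum of countably many copies of $\mathbb Z_p$, with standard basis $e_1,e_2,\dots$. A character is an arbitrary choice of $p$-th roots of unity $\xi(e_i)$. Given finitely many characters $\xi_1,\dots,\xi_s$, the tuple $(\xi_1(e_i),\dots,\xi_s(e_i))$ takes finitely many values, so two indices $i\neq j$ share the same tuple, and then $e_i-e_j\in\bigcap\ker\xi_r$. So every neighbourhood of $0$ contains some $e_i-e_j$ with $i\ne j$. This use of the pigeonhole principle returns throughout the proof.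

**Structure.** Every bounded abelian group is a direct sum of finite cyclic groups of prime power order (Prüfer–Baer).

**Haar measure.** The group $\widehat H=\operatorname{Hom}(H,\mathbb T)$, with pointwise convergence, is a closed subgroup of $\mathbb T^H$, hence compact. Let $\lambda$ be its Haar probability measure. For $y\in H$,
$$\int\chi(y)\,d\lambda(\chi)=\begin{cases}1,&y=0,\\0,&y\ne0.\end{cases}\tag{2}$$
For $y\neq0$ choose $\chi_0$ with $\chi_0(y)\ne1$. Invariance of $\lambda$ under $\chi\mapsto\chi_0\chi$ shows that the integral equals $\chi_0(y)$ times itself.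

**Ramsey's theorem.** $[X]^r$ denotes the set of $r$-element subsets of $X$. If $X$ is infinite and $[X]^r$ is coloured with finitely many colours, there is an infinite $Y\subseteq X$ with $[Y]^r$ of one colour. For $X\subseteq\mathbb N$ we write elements of $[X]^r$ as increasing tuples.

## 3. Homomorphisms, two coordinatewise maps, and a shuffle of cosets

**Homomorphisms.** Suppose first that $f$ in Theorem 2 is a homomorphism. Put $V=p^{k-1}(G[p^k])$ and $R=p^{k-1}(H[p^k])$, and let $\kappa=\dim V\ge\mu$, so $|V|=\kappa$. Clearly $f(V)\subseteq R$, so $V$ is contained in the union of at most $|R|$ fibres, each of size $<\mu$. If $|R|<\mu$, regularity of $\mu$ gives $|V|<\mu\le\kappa$, which is absurd. So $|R|\ge\mu$, and then $\kappa=|V|\le|R|\cdot\mu=|R|$. As $R$ is infinite, $\dim R=|R|\ge\kappa$. So the theorem is easy once one knows that *elements of $p^{k-1}(G[p^k])$ go into $R$*. The general proof will recover a shadow of this fact for an arbitrary map.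

**Different primes.** Let $f:\mathbb Z_2^{(\omega)}\to\mathbb Z_3^{(\omega)}$ send $\sum_{i\in S}e_i$ to $\sum_{i\in S}e_i'$, where $S$ is finite and $(e'_i)$ is the standard basis of the target. This map is injective. Is it continuous at $0$? Take the character $\chi$ with $\chi(e_i')=e^{2\pi i/3}$ for all $i$. Every neighbourhood of $0$ contains some $e_i-e_j=e_i+e_j$ with $i\ne j$, and there $\chi(f(e_i+e_j))=e^{4\pi i/3}$ is far from $1$. So $f$ is not continuous at $0$. The theorem says more: no finite-to-one map between these groups is continuous at any point, since $r_{2,1}$ is infinite on the left and $0$ on the right.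

**Same prime, different exponents.** Write $c\in\mathbb Z_4$ in binary, $c=c_0+2c_1$, and let $f:\mathbb Z_4^{(\omega)}\to(\mathbb Z_2^2)^{(\omega)}$ replace each coordinate by its pair of digits. It is a bijection with $f(e_i)=u_i$, $f(2e_i)=v_i$, $f(3e_i)=u_i+v_i$, where $u_i,v_i$ are the standard generators. Take $\chi$ with $\chi(u_i)=1$ and $\chi(v_i)=-1$ for all $i$. Given finitely many characters of $\mathbb Z_4^{(\omega)}$, the pigeonhole principle yields three distinct indices $a,b,c$ at which they take the same values. All of them are then trivial on $e_a+e_b+2e_c$, because $1+1+2=4$. But $\chi(f(e_a+e_b+2e_c))=\chi(v_c)=-1$. So $f$ is not continuous at $0$. The test elements $e_a+e_b+2e_c$ have several coefficients $1$ and one coefficient $p^{k-1}=2$, with total $\equiv0$ modulo $p^k$. The proof uses test elements of this shape.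

**Uncountable ranks.** With $G=\mathbb Z_4^{(\omega_1)}$ and $H=\mathbb Z_2^{(\omega_1)}\oplus\mathbb Z_4^{(\omega)}$ we have $|G|=|H|$, but $r_{2,2}(G)=\omega_1>\omega=r_{2,2}(H)$. Here $R=2(H[4])$ is infinite, and one must count modulo $R$.

**A shuffle of cosets.** Finite index cannot be dropped from Theorem 1. Let $H=\mathbb Z_2^{(\omega)}$ and $G=H\oplus\mathbb Z_3$. The space $G^\#$ is the disjoint union of three clopen cosets, each homeomorphic to $H^\#$. Let $H_2\le H$ be the subgroup of index $4$ where the first two coordinates vanish. Then $H_2\cong H$, its four cosets in $H^\#$ are clopen, and each is homeomorphic to $H^\#$. Sending the three cosets in $G$ homeomorphically onto three of these four embeds $G^\#$ into $H^\#$. But $G$ has an element of order $3$ and is not isomorphic to a subgroup of $H$.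

## 4. From rank inequalities to subgroups

Assume Theorem 2 in this section; its proof below uses nothing from here.

**Lemma 5.** Let $k_0\ge1$ and let $L$ be a direct sum of cyclic groups of orders $p^j$, $1\le j\le k_0$, with $r_{p,k}(L)\le r_{p,k}(H)$ for all $1\le k\le k_0$. Then $L$ is isomorphic to a subgroup of $H[p^{k_0}]$.

*Proof.* The group $H[p^{k_0}]$ is bounded, so it is a direct sum of cyclic groups, with $n_j$ summands of order $p^j$ for $1\le j\le k_0$. Let $g_j$ be the corresponding numbers for $L$. For $k\le k_0$ we have $H[p^k]\subseteq H[p^{k_0}]$, so the ranks of $H$ and of $H[p^{k_0}]$ agree at $k$. With $N_k:=\sum_{j\ge k}n_j=r_{p,k}(H)$, the hypothesis reads $\sum_{j\ge k}g_j\le N_k$ for all $k\le k_0$.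

Since $\mathbb Z_{p^i}$ embeds in $\mathbb Z_{p^j}$ when $i\le j$, it suffices to find an injection from the set of summands of $L$ to that of $H[p^{k_0}]$ under which orders do not decrease. Let $k_1$ be the largest $k\le k_0$ with $N_k$ infinite, and $k_1=0$ if there is none. As $N_k$ is nonincreasing, $N_k$ is infinite exactly for $k\le k_1$.

**Step 1: large orders.** The purpose is to place the summands of order $p^k$ with $k>k_1$, where all counts are finite. Go down from $k=k_0$ to $k=k_1+1$. When we reach $k$, we have used $\sum_{j>k}g_j$ summands of $H[p^{k_0}]$. So at least $N_k-\sum_{j>k}g_j\ge g_k$ of the $N_k$ summands of order $\ge p^k$ are unused. Map the $g_k$ summands of order $p^k$ of $L$ injectively into these.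

**Step 2: small orders.** The purpose is to place the summands of order $p^k$ with $k\le k_1$. The infinite cardinal $N_k$ is a finite sum of cardinals, so it equals one of them: choose $j(k)\ge k$ with $n_{j(k)}=N_k$. As $n_{j(k)}$ is infinite, $N_{j(k)}$ is infinite, so $j(k)\le k_1$. Step 1 used only summands of order $>p^{k_1}$, so the summands of order $p^{j(k)}$ are still free. For each $j\le k_1$ with $n_j$ infinite, split the set of summands of order $p^j$ into $k_0$ disjoint parts of cardinality $n_j$. Map the $g_k\le N_k$ summands of order $p^k$ of $L$ into the $k$-th part for $j=j(k)$. Different $k$ use disjoint parts. $\square$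

*Proof of Theorem 3.* (1)⇒(2) is Theorem 2.

(2)⇒(3). Write $G$ as a direct sum of cyclic groups of prime power order; only finitely many primes occur. For such a $p$ let $k_0=k_0(p)$ be the largest $k$ with $r_{p,k}(G)\ge\mu$, and $0$ if there is none; it exists because $r_{p,k}(G)=0$ for large $k$. Let $G'_p$ be the sum of the $p$-summands of order $\le p^{k_0}$ and $G''_p$ the sum of those of order $>p^{k_0}$. The number of summands of $G''_p$ is $r_{p,k_0+1}(G)<\mu$. So $G_p''$ is finite, or has as many elements as summands; in both cases $|G''_p|<\mu$. For $1\le k\le k_0$ we have $r_{p,k}(G)\ge r_{p,k_0}(G)\ge\mu$, so (2) gives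
$$r_{p,k}(G'_p)\le r_{p,k}(G)\le r_{p,k}(H).$$
By Lemma 5, $G'_p$ embeds in $H[p^{k_0}]$ (if $k_0=0$, it is trivial). Put $G'=\bigoplus_pG'_p$ and $G''=\bigoplus_pG''_p$, finite sums over $p$. Then $|G''|<\mu$. Subgroups of $H$ of orders powers of different primes form a direct sum, so $G'$ embeds in $\bigoplus_pH[p^{k_0(p)}]\le H$.

(3)⇒(4): project $G$ onto $G'$ along $G''$ and embed $G'$ in $H$. (4)⇒(1): homomorphisms are Bohr-continuous, and nonempty fibres are cosets of the kernel. $\square$

*Proof of Theorem 1.* A homeomorphic embedding is injective and continuous, so it is in particular a finite-to-one map that is Bohr-continuous at a point. Thus (1) of Theorem 3 holds with $\mu=\omega$, and (3) of Theorem 3 with $\mu=\omega$ is the decomposition claimed. The subgroup $G'$ has finite index $|G''|$. $\square$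

*Proof of Theorem 4.* (A′)⇒(A)⇒(B) is clear. (B)⇒(D) is (1)⇒(2) of Theorem 3 with $\mu=\omega$, and (D)⇒(C) is (2)⇒(3) there.

(C)⇒(A′). This generalises the shuffle of cosets in Section 3. Let $G_0\le G$ have finite index and let $\iota:G_0\to H$ be an injective homomorphism. The group $G_0$ is infinite and bounded. Decompose it into cyclic groups of prime power order; finitely many orders occur. Collect in $F$ the summands whose order occurs finitely often, so that $G_0=F\oplus G_1$ with $F$ finite and $G_1=\bigoplus_{q\in Q}\mathbb Z_q^{(\kappa_q)}$. Here $Q$ is finite and nonempty and all $\kappa_q$ are infinite. Put $n=[G:G_1]<\infty$. Finite-index subgroups are clopen, so $G^\#$ is the topological sum of the $n$ cosets of $G_1$, each homeomorphic to $G_1^\#$ by a translation.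

Fix $q_0\in Q$ and $s$ with $q_0^s\ge n$. Since $\kappa_{q_0}$ is infinite, $G_1\cong G_1\oplus\mathbb Z_{q_0}^s$, so there is $G_2\le G_1$ with $G_2\cong G_1$ of index $q_0^s\ge n$. Map the $n$ cosets of $G_1$ in $G$ homeomorphically onto $n$ distinct cosets of $G_2$ in $G_1$. This is a homeomorphism of $G^\#$ onto a clopen subset of $G_1^\#$. Finally $\iota|_{G_1}$ is an isomorphism onto a subgroup of $H$, hence a homeomorphism of $G_1^\#$ onto that subgroup with the topology of $H^\#$, and subgroups are closed in $H^\#$. So $G^\#$ embeds as a closed subspace of $H^\#$.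

If $G$ is finite, then $G^\#$ is discrete, being Hausdorff, and so are finite subspaces of $H^\#$. Hence $G^\#$ embeds if and only if $|G|\le|H|$. $\square$

**Remark.** Successor cardinals $\mu^+$ are regular, so Theorem 2 applies with $\mu^+$ for any infinite cardinal $\mu$. If $f$ is at most $\mu$-to-one and Bohr-continuous at a point, then $r_{p,k}(G)\le\max(\mu,r_{p,k}(H))$ for all $p,k$. Conversely, for bounded $G$ these inequalities are condition (2) of Theorem 3 for $\mu^+$, so they give a map of this kind that is a homomorphism, by condition (4).

## 5. Reduction to $\mathbb Z_{p^k}^{(\kappa)}$, balanced elements, and a sequence avoiding $R$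

We now prove Theorem 2. Fix $p,k$ and put $\kappa=r_{p,k}(G)\ge\mu$. Suppose for contradiction that
$$R:=p^{k-1}(H[p^k])\quad\text{has}\quad\dim R<\kappa .$$
Then $|R|<\kappa$: either $R$ is finite, or $|R|=\dim R$.

**Step 1: a copy of $\mathbb Z_{p^k}^{(\kappa)}$ inside $G$.** This replaces $G$ by a group with coordinates. Choose a basis of $p^{k-1}(G[p^k])$ of the form $b_i=p^{k-1}y_i$ with $y_i\in G[p^k]$, $i\in I$, $|I|=\kappa$. Suppose $\sum c_iy_i=0$ (a finite sum) with not all $c_i$ divisible by $p^k$. Let $p^s$, $s<k$, be the largest power of $p$ dividing all $c_i$. Multiplying by $p^{k-1-s}$ gives $\sum(c_i/p^s)b_i=0$, so all $c_i/p^s$ are divisible by $p$, contradicting the choice of $s$. So the $y_i$ generate a copy of $\mathbb Z_{p^k}^{(\kappa)}$.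

Let $x_0$ be a point of continuity of $f$. Replace $f$ by $x\mapsto f(x_0+x)-f(x_0)$ and restrict it to this subgroup, whose Bohr topology is the subspace topology. Fibres do not grow. So we may assume
$$G=\bigoplus_{i\in I}\mathbb Z_{p^k}e_i,\quad |I|=\kappa,\quad f(0)=0,\quad f\text{ continuous at }0,\quad\text{all fibres of size}<\mu\le\kappa.$$

**Step 2: continuity in terms of partitions.** This turns continuity at $0$ into combinatorics, as in the examples of Section 3. For a finite partition $\mathcal P$ of $I$, call $x=\sum c_ie_i$ *$\mathcal P$-balanced* if $\sum_{i\in P}c_i\equiv0\pmod{p^k}$ for every $P\in\mathcal P$. For instance, with $p^k=4$, the element $e_a+e_b+2e_c$ is balanced for every partition that has $a,b,c$ in one part. Then: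

$$\begin{aligned}&\text{for every }\chi\in\widehat H\text{ and }\varepsilon>0\text{ there is a finite partition }\mathcal P\text{ of }I\\&\text{with }|\chi(f(x))-1|\le\varepsilon\text{ for all }\mathcal P\text{-balanced }x.\end{aligned}\tag{3}$$

Indeed $\{h\in H:|\chi(h)-1|<\varepsilon\}$ is a neighbourhood of $0=f(0)$ in $H^\#$. By continuity at $0$ there are characters $\xi_1,\dots,\xi_s$ of $G$ with $|\chi(f(x))-1|\le\varepsilon$ for all $x\in\bigcap_j\ker\xi_j$. Partition $I$ according to the tuple $(\xi_1(e_i),\dots,\xi_s(e_i))$ of $p^k$-th roots of unity; there are finitely many values. If $x$ is balanced and $\xi_j$ has the value $\zeta_P$ on the $e_i$ with $i\in P$, then $\xi_j(x)=\prod_P\zeta_P^{\sum_{i\in P}c_i}=1$. So $x\in\bigcap_j\ker\xi_j$.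

**Step 3: the test elements.** We fix their shape. Put
$$M=2p^k-p^{k-1},\qquad m=M+1,\qquad w_1=\dots=w_M=1,\quad w_m=p^{k-1}.$$
Then $\sum_tw_t=2p^k\equiv0\pmod{p^k}$, and $M\ge p^k+1$ because $p^k-p^{k-1}\ge1$. The total is $2p^k$ rather than $p^k$ because at the very end we need more than $p^k$ coefficients equal to $1$. For $S\in[I]^M$ and $x\in I\setminus S$ let
$$g(S,x)=f\Big(\sum_{s\in S}e_s+p^{k-1}e_x\Big).$$

**Step 4: a sequence whose increments avoid $R$.** This is the only place where the fibres and the assumption $|R|<\kappa$ are used. For a homomorphism, $g(S,x')-g(S,x)=f(p^{k-1}(e_{x'}-e_x))$ always lies in $R$. We arrange the opposite: distinct $x_1,x_2,\ldots\in I$ with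
$$g(S,x_b)-g(S,x_a)\notin R\quad\text{whenever }a<b\text{ and }S\in[\{x_1,\dots,x_{a-1}\}]^M.\tag{4}$$

Suppose $x_1,\dots,x_n$ are chosen. To choose $x_{n+1}$ we must avoid these points and, for each of the finitely many pairs $(S,a)$ with $a\le n$ and $S\in[\{x_1,\dots,x_{a-1}\}]^M$, the set
$$\{x\in I\setminus S: g(S,x)\in g(S,x_a)+R\}.$$
The map $x\mapsto\sum_{s\in S}e_s+p^{k-1}e_x$ is injective, so this set has at most the size of a union of $|R|$ fibres of $f$. If $|R|<\mu$, that union has size $<\mu\le\kappa$ by regularity of $\mu$. If $|R|\ge\mu$, it has size at most $|R|\cdot\mu=|R|<\kappa$. As $\kappa$ is infinite, fewer than $\kappa$ points are excluded in total, and $x_{n+1}$ exists.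

**Step 5: passing to $\mathbb N$.** From here on only tuples of integers matter. For $i=(i_1<\dots<i_m)\in[\mathbb N]^m$ put
$$g(i)=g(\{x_{i_1},\dots,x_{i_M}\},x_{i_m}).$$
For a finite colouring $c$ of a set $A\subseteq\mathbb N$, call $i\in[A]^m$ *$c$-balanced* if $\sum_{t:\,c(i_t)=q}w_t\equiv0\pmod{p^k}$ for each colour $q$. Monochromatic $i$ are balanced, because the total weight is $2p^k$. Colouring $n\in\mathbb N$ by the part of $\mathcal P$ containing $x_n$, we get from (3):
$$\text{for all }\chi\in\widehat H,\ \varepsilon>0\text{ there is a finite colouring }c\text{ of }\mathbb N\text{ with }|\chi(g(i))-1|\le\varepsilon\text{ for all }c\text{-balanced }i.\tag{5}$$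
From (4) we get
$$g(i_1,\dots,i_M,b)-g(i_1,\dots,i_M,a)\notin R\quad\text{whenever }i_1<\dots<i_M<a<b.\tag{6}$$
The aim is to show that (5) and (6) contradict each other.

## 6. Why one character at a time does not suffice

The direct attack on (5) is this. Fix $\chi$ and take the colouring for $\varepsilon=\frac14$. Some colour class $A_\chi$ is infinite, and $|\chi(g(i))-1|\le\frac14$ for all $i\in[A_\chi]^m$. If a single infinite set $A$ worked for *all* $\chi$, we would be done. For fixed $i\in[A]^m$ the set $\{\chi(g(i)):\chi\in\widehat H\}$ is a subgroup of $\mathbb T$ inside $\{|z-1|\le\frac14\}$, and the only such subgroup is $\{1\}$. So $g(i)=0$ on $[A]^m$, and the difference in (6) would be $0\in R$.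

The attempt stops exactly here: the infinite set depends on $\chi$. This is not a defect of bookkeeping. Take $G=H=\mathbb Z_p^{(\omega)}$, $f$ the identity, $k=1$ and $x_n=n$. Then (5) holds (although (6) does not), $g(i)=e_{i_1}+\dots+e_{i_m}$ is never $0$, and by the same subgroup argument no set with at least $m$ elements works for all characters.

So we lower the demand: finite sets $B$ instead of infinite ones, and a set of characters of positive measure instead of all of them. How large a measure can one expect? In the example just given take $p=2$, so $m=4$. Under $\lambda$ the values $\chi(e_j)$ are independent and equal to $\pm1$ with probability $\frac12$ each. If $|B|\ge5$ and $|\chi(g(i))-1|\le\frac14$ for all $i\in[B]^4$, then the product of any four of the values $\chi(e_j)$, $j\in B$, is $1$. Exchanging one index at a time shows that all the values are equal, and conversely equal values have this property. The measure is $2\cdot2^{-|B|}$. So an exponential loss with exponent *linear* in $|B|$ is unavoidable in general.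

To contradict such a bound one needs more than linearly many independent conditions. Mixed second differences supply them: along two groups of $n$ pairs of coordinates each, there are $n^2$ of them. For a homomorphism they all vanish, as they must. For a general $f$, the plan is to show that *if they do not vanish, they are so independent that the measure is at most $(2/3)^{n^2}$*, which is incompatible with a loss exponential in $n$. Hence they vanish on an infinite set, and $g$ becomes additive there.

## 7. A uniform number of colours for half of the characters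

**Step 6: fixing the number of colours.** In (5) the number of colours depends on $\chi$; we remove this dependence on a set of measure at least $\frac12$. Let $E_l$ be the set of $\chi\in\widehat H$ for which some $c:\mathbb N\to\{1,\dots,l\}$ satisfies $|\chi(g(i))-1|\le\frac14$ for all $c$-balanced $i$.

The set $E_l$ is closed. Consider the pairs $(\chi,c)\in\widehat H\times\{1,\dots,l\}^{\mathbb N}$ with the stated property. For each single $i$, the condition "$i$ is not $c$-balanced, or $|\chi(g(i))-1|\le\frac14$" is closed, because being $c$-balanced depends on finitely many values of $c$ and so is a clopen condition on $c$, while the second condition is closed in $\chi$. Intersecting over all $i$ gives a closed set of pairs, and $E_l$ is its projection along the compact factor $\{1,\dots,l\}^{\mathbb N}$, hence closed.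

By (5), $\widehat H=\bigcup_lE_l$, and the union is increasing. By continuity of the measure we can fix $l$ with $\lambda(E_l)\ge\frac12$. This $l$ stays fixed.

**Step 7: the estimate for finite sets.** This quantifies the loss discussed in Section 6. For every nonempty finite $A\subset\mathbb N$ there is $B\subseteq A$ with $|B|\ge|A|/l$ and
$$\lambda\big\{\chi:|\chi(g(i))-1|\le\tfrac14\ \text{ for all } i\in[B]^m\big\}\ \ge\ \tfrac12\,l^{-|A|}.\tag{7}$$
For $c:A\to\{1,\dots,l\}$ let $\Xi_c$ be the closed set of $\chi$ with $|\chi(g(i))-1|\le\frac14$ for all $c$-balanced $i\in[A]^m$. If $\chi\in E_l$ with colouring $c$ of $\mathbb N$, then $\chi\in\Xi_{c|_A}$. So $E_l$ is covered by $l^{|A|}$ sets $\Xi_c$, and one of them has $\lambda(\Xi_c)\ge\frac12l^{-|A|}$. Let $B$ be a largest colour class of this $c$. Then $|B|\ge|A|/l$, and every $i\in[B]^m$ is monochromatic, hence balanced. So $\Xi_c$ is contained in the set in (7).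

## 8. Mixed differences vanish on an infinite set

For $1\le t<t'\le m$ write a tuple in $[\mathbb N]^{m+2}$ as $(\mathrm{low},a,a',\mathrm{mid},b,b',\mathrm{high})$ with $|\mathrm{low}|=t-1$, $|\mathrm{mid}|=t'-t-1$, $|\mathrm{high}|=m-t'$. Put $\Gamma(u,v)=g(\mathrm{low},u,\mathrm{mid},v,\mathrm{high})$ and
$$D_{t,t'}=\Gamma(a',b')-\Gamma(a,b')-\Gamma(a',b)+\Gamma(a,b).\tag{8}$$
So coordinate $t$ moves from $a$ to $a'$, coordinate $t'$ moves from $b$ to $b'$, and $D_{t,t'}$ is the mixed second difference. It is $0$ whenever $g$ is a sum of functions of single coordinates.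

Colour each tuple in $[\mathbb N]^{m+2}$ by the set of pairs $(t,t')$ for which $D_{t,t'}=0$ at it. By Ramsey's theorem there is an infinite $J\subseteq\mathbb N$ such that, for each $(t,t')$, $D_{t,t'}$ is either zero on all of $[J]^{m+2}$ or nonzero on all of $[J]^{m+2}$.

**Proposition 6.** $D_{t,t'}=0$ on $[J]^{m+2}$ for all $t<t'$.

*Proof.* Suppose that, for some $t<t'$, $D_{t,t'}\ne0$ on all of $[J]^{m+2}$. Let $n\ge1$.

**Step 8: a grid of $n^2$ differences.** We set up the family whose independence will be exploited. Put $K=m-2+4n$. Write a $K$-set $X\subset J$ in increasing order as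
$$\mathrm{low},\ a_1<a_1'<\dots<a_n<a_n',\ \mathrm{mid},\ b_1<b_1'<\dots<b_n<b_n',\ \mathrm{high},$$
with low, mid, high of the sizes above. For $1\le s,u\le n$ let $D_X(s,u)$ be the value of $D_{t,t'}$ at $(\mathrm{low},a_s,a'_s,\mathrm{mid},b_u,b'_u,\mathrm{high})$. Colour $X$ by the set of those $\rho\in\{-1,0,1\}^{n\times n}$ for which $\sum_{s,u}\rho(s,u)D_X(s,u)=0$. There are finitely many colours, so by Ramsey's theorem there is an infinite $J_n\subseteq J$ on which this set of $\rho$ is the same for all $X\in[J_n]^K$.

**Step 9: only $\rho=0$ is a relation.** Nonvanishing of $D_{t,t'}$ is upgraded to independence of the whole grid. Suppose $\rho$ belongs to the common set and $\rho(s_0,u_0)\ne0$. Let $X$ consist of $K$ elements of $J_n$, taken at every second place of the increasing enumeration of $J_n$. Let $a''$ be the element of $J_n$ following $a'_{s_0}$, and $b''$ the one following $b'_{u_0}$. Then $a''$ lies strictly between $a'_{s_0}$ and the next element of $X$, and $b''$ lies strictly after $b'_{u_0}$ and before the next element of $X$, if there is one. Replacing $a'_{s_0}$ by $a''$, or $b'_{u_0}$ by $b''$,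 or both, gives $K$-sets in $J_n$ in which every other element keeps its role. So the relation holds for all four sets.

Take the alternating sum of the four relations: the one for $(a'',b'')$, minus the one for $(a',b'')$, minus the one for $(a'',b')$, plus the one for $(a',b')$, where $a'=a'_{s_0}$, $b'=b'_{u_0}$. A term with $s\ne s_0$ does not depend on the choice between $a'$ and $a''$, so it cancels. A term with $u\ne u_0$ cancels for the same reason. In the term $(s_0,u_0)$ the value of $D$ for the choice $(\alpha,\beta)$ is
$$\Gamma(\alpha,\beta)-\Gamma(a_{s_0},\beta)-\Gamma(\alpha,b_{u_0})+\Gamma(a_{s_0},b_{u_0}),$$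
and only the part $\Gamma(\alpha,\beta)$ depends on both choices. What remains is
$$\rho(s_0,u_0)\big(\Gamma(a'',b'')-\Gamma(a',b'')-\Gamma(a'',b')+\Gamma(a',b')\big)=0.$$
The bracket is $D_{t,t'}$ at the tuple $(\mathrm{low},a',a'',\mathrm{mid},b',b'',\mathrm{high})$, which is increasing with entries in $J$. Since $\rho(s_0,u_0)=\pm1$, this value of $D_{t,t'}$ is $0$, a contradiction. (That the coefficients are $\pm1$ matters: $H$ may have torsion.)

**Step 10: an integral that sees the independence.** We convert Step 9 into an upper bound on measure. Let
$$\varphi(z)=\tfrac12+\tfrac z4+\tfrac{\bar z}4=1-\tfrac{|z-1|^2}4\ge0\qquad(z\in\mathbb T).$$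
The two forms agree because $|z-1|^2=2-z-\bar z$. Let $X\in[J_n]^K$. Expanding the product,
$$\prod_{s,u}\varphi\big(\chi(D_X(s,u))\big)=\sum_{\rho\in\{-1,0,1\}^{n\times n}}\Big(\prod_{s,u}\gamma_{\rho(s,u)}\Big)\,\chi\Big(\sum_{s,u}\rho(s,u)D_X(s,u)\Big),$$
with $\gamma_0=\frac12$ and $\gamma_{\pm1}=\frac14$. By Step 9 the argument of $\chi$ is nonzero for $\rho\neq0$, so by (2)
$$\int\prod_{s,u}\varphi\big(\chi(D_X(s,u))\big)\,d\lambda(\chi)=2^{-n^2}.\tag{9}$$

**Step 11: linear against quadratic.** We compare (9) with (7). Take $A\subset J_n$ with $|A|=lK$ and $B\subseteq A$ from (7). Then $|B|\ge K$, so we can choose $X\in[B]^K$. Let $\Xi$ be the set of characters in (7). For $\chi\in\Xi$, each $\chi(D_X(s,u))$ is a product of four factors $\chi(g(i))^{\pm1}$ with $i\in[B]^m$. As $|z_1z_2z_3z_4-1|\le\sum|z_j-1|$ on $\mathbb T$, we get $|\chi(D_X(s,u))-1|\le4\cdot\frac14=1$, so $\varphi(\chi(D_X(s,u)))\ge\frac34$. Since the integrand in (9) is nonnegative everywhere, $(3/4)^{n^2}\lambda(\Xi)\le2^{-n^2}$. Together with (7),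
$$\tfrac12\,l^{-l(m-2+4n)}\le\lambda(\Xi)\le(2/3)^{n^2}.\tag{10}$$
Here $l$ and $m$ do not depend on $n$, and $n$ was arbitrary. The left side decays at most exponentially in $n$, the right side like $(2/3)^{n^2}$, so (10) fails for large $n$. $\square$

## 9. Additivity of $g$ on a tail of $J$

Vanishing mixed differences should force $g$ to be a sum of functions of single coordinates. The only care needed is that tuples must stay increasing.

**Step 12: single moves.** We show that any two increasing tuples $i,i'$ of the same length from an ordered set can be joined by changing one coordinate at a time through increasing tuples. Let $w=\min(i,i')$ coordinatewise; it is increasing, because $w_j\leq i_j<i_{j+1}$ and $w_j\le i'_j<i'_{j+1}$. Pass from $i$ to $w$ by lowering coordinates $1,2,\dots$ in this order. After $j$ steps the tuple is $(w_1,\dots,w_j,i_{j+1},\dots)$, which is increasing since $w_j\le i_j<i_{j+1}$. Go from $i'$ to $w$ in the same way.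

**Step 13: increments in one coordinate are well defined.** For $t\in\{1,\dots,m\}$ and $a<b$ in $J$ such that $a$ has at least $m$ predecessors in $J$, put
$$\delta_t(a,b)=g(i_1,\dots,i_{t-1},b,i_{t+1},\dots,i_m)-g(i_1,\dots,i_{t-1},a,i_{t+1},\dots,i_m),\tag{11}$$
where $i_1<\dots<i_{t-1}<a$ and $b<i_{t+1}<\dots<i_m$ are in $J$. Such coordinates exist. We claim that the right side of (11) does not depend on them.

By Step 12, applied to the lower part inside $\{x\in J:x<a\}$ and to the upper part inside $\{x\in J:x>b\}$, it suffices to consider one move: coordinate $j\ne t$ changes between values $c<c'$, the others being fixed, and both tuples are admissible.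

If $j>t$, the two admissible tuples show that $b<i_{t+1}<\dots<i_{j-1}<c<c'<i_{j+1}<\dots<i_m$. So
$$(i_1,\dots,i_{t-1},\,a,b,\,i_{t+1},\dots,i_{j-1},\,c,c',\,i_{j+1},\dots,i_m)\in[J]^{m+2}.$$
The right side of (11) for $c'$ minus that for $c$ is $[\Gamma(b,c')-\Gamma(a,c')]-[\Gamma(b,c)-\Gamma(a,c)]$, which is $D_{t,j}$ at this tuple, hence $0$ by Proposition 6.

If $j<t$, then $i_{j-1}<c<c'<i_{j+1}<\dots<i_{t-1}<a$, so
$$(i_1,\dots,i_{j-1},\,c,c',\,i_{j+1},\dots,i_{t-1},\,a,b,\,i_{t+1},\dots,i_m)\in[J]^{m+2}.$$
The change is $[\Gamma(c',b)-\Gamma(c',a)]-[\Gamma(c,b)-\Gamma(c,a)]$, which is $D_{j,t}$ at this tuple, again $0$.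

**Step 14: the additive formula.** Let $J'$ be the set of elements of $J$ with at least $m$ predecessors in $J$, and let $a_0=\min J'$. Put $h_t(a_0)=0$ and $h_t(a)=\delta_t(a_0,a)$ for $a\in J'$, $a>a_0$. For $a_0<a<b$ in $J'$, compute all three increments with the same other coordinates, the lower ones below $a_0$ and the upper ones above $b$. This gives $\delta_t(a_0,b)=\delta_t(a_0,a)+\delta_t(a,b)$. Hence $\delta_t(a,b)=h_t(b)-h_t(a)$ for all $a<b$ in $J'$. A single move of coordinate $t$ from $a$ to $b$ inside $[J']^m$ changes $g$ by $\delta_t(a,b)$ and changes $\sum_th_t(i_t)$ by the same amount. So $g(i)-\sum_th_t(i_t)$ is invariant under single moves, and by Step 12 it is constant. There is $h_0\in H$ with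
$$g(i)=h_0+\sum_{t=1}^mh_t(i_t)\qquad(i\in[J']^m).\tag{12}$$

## 10. Subsets of weight zero, and an increment that lands in $R$

So far only monochromatic tuples have been used. Now the other balanced tuples enter.

**Claim 7.** Let $S\subseteq\{1,\dots,m\}$ with $\sum_{t\in S}w_t\equiv0\pmod{p^k}$, and put $\sigma_S(a)=\sum_{t\in S}h_t(a)$. Then $\sigma_S$ is not injective on any infinite $Q\subseteq J'$. Consequently every infinite subset of $J'$ has an infinite subset on which $\sigma_S$ is constant.

*Proof.* Suppose $\sigma_S$ is injective on $Q=\{a_1<a_2<\dots\}$.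

**Step 15: a character that oscillates along $Q$.** Put $y_j=\sigma_S(a_{j+1})-\sigma_S(a_j)\ne0$. If the sequence $\chi(\sigma_S(a_j))$ converged for every $\chi\in\widehat H$, then $\chi(y_j)\to1$ for every $\chi$, and by dominated convergence $\int\chi(y_j)\,d\lambda(\chi)\to1$. But these integrals are $0$ by (2). So for some $\chi$ the sequence $\chi(\sigma_S(a_j))$ has two distinct cluster points in $\mathbb T$. Passing to subsequences, by compactness there are infinite $Q_1,Q_2\subseteq Q$ and $z_t,z'_t\in\mathbb T$ such that, for all $t$, $\chi(h_t(a))\to z_t$ along $Q_1$ and $\chi(h_t(a))\to z'_t$ along $Q_2$, with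
$$\zeta:=\prod_{t\in S}z_t\ \ne\ \zeta':=\prod_{t\in S}z'_t .$$

**Step 16: balanced tuples forbid the oscillation.** Let $\eta=|\zeta-\zeta'|/3$. Take the colouring from (5) for $\chi$ and $\eta$, and shrink $Q_1,Q_2$ to infinite monochromatic subsets. Tuples with all $i_t\in Q_1$ are balanced. Tuples with $i_t\in Q_2$ for $t\in S$ and $i_t\in Q_1$ for $t\notin S$ are balanced too. If the two colours differ, the weights over $S$ sum to $0$ modulo $p^k$, and therefore so do those over the complement; if the colours agree, the tuple is monochromatic. Increasing tuples of both kinds exist with all entries arbitrarily large. Letting them tend to infinity in (12),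
$$\Big|\chi(h_0)\,\zeta\prod_{t\notin S}z_t-1\Big|\le\eta,\qquad\Big|\chi(h_0)\,\zeta'\prod_{t\notin S}z_t-1\Big|\le\eta.$$
Hence $|\zeta-\zeta'|\le2\eta=\frac23|\zeta-\zeta'|$, a contradiction.

For the last statement of the claim: a function on an infinite set that is injective on no infinite subset has finite range, since otherwise one could pick one preimage for each value. A function with finite range on an infinite set is constant on an infinite subset. $\square$

**Step 17: the contradiction.** Apply Claim 7 successively to the finitely many sets $S$ of weight $0$ modulo $p^k$. This gives an infinite $J^*\subseteq J'$ on which all these $\sigma_S$ are constant. Choose $i_1<\dots<i_M<a<b$ in $J^*$ and put $d_t=h_t(b)-h_t(a)$. Then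
$$\sum_{t\in S}d_t=0\quad\text{whenever}\quad\sum_{t\in S}w_t\equiv0\pmod{p^k}.\tag{13}$$

First use the sets $S\subseteq\{1,\dots,M\}$ with $|S|=p^k$, which have weight $p^k$. Let $s\ne t$ in $\{1,\dots,M\}$. Since $M\ge p^k+1$, there are at least $p^k-1$ other indices in $\{1,\dots,M\}$. Adding to $p^k-1$ of them once $s$ and once $t$, and comparing the two relations (13), gives $d_s=d_t$. So $d_1=\dots=d_M=:d$, and (13) for one such $S$ says $p^kd=0$.

Next use $S=\{m\}\cup T$ with $T\subseteq\{1,\dots,M\}$ and $|T|=p^k-p^{k-1}$, which has weight $p^{k-1}+p^k-p^{k-1}=p^k$. Then (13) gives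
$$d_m=-(p^k-p^{k-1})d=p^{k-1}d .$$

Thus $d\in H[p^k]$ and $d_m\in p^{k-1}(H[p^k])=R$. By (12),
$$g(i_1,\dots,i_M,b)-g(i_1,\dots,i_M,a)=h_m(b)-h_m(a)=d_m\in R,$$
which contradicts (6). So $\dim R<\kappa$ is impossible, that is, $r_{p,k}(G)\le r_{p,k}(H)$, and Theorem 2 is proved. $\blacksquare$
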